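\title{\'Ad\'am's conjecture fails for digraphs without multiple arcs}

\begin{abstract}
\'Ad\'am's conjecture asserts that a digraph containing a directed cycle has an arc whose reversal decreases the number of directed cycles. For directed multigraphs the conjecture is false. We show that it is also false for digraphs without loops and multiple arcs: there are strongly connected digraphs without 2-cycles, with all in- and out-degrees equal to 3, in which the reversal of any arc strictly increases the number of cycles. The examples are quotients of a lattice on a cylinder by a glide reflection. The reflection forces every cycle to wind at most twice, and the paths that wind twice are counted asymptotically as pairs of non-colliding lattice paths, by a transfer matrix with an explicit Perron eigenvector.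
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{digraph} is a finite directed graph with no loops and no multiple arcs; a pair of opposite arcs $xy$, $yx$ is allowed. A \emph{cycle} is a directed cycle, cycles of length 2 included, and a \emph{path} is a simple directed path. \emph{Reversing} an arc $xy$ means deleting $xy$ and adding a new arc $yx$. If $yx$ is already present, the result is a directed multigraph with two parallel arcs from $y$ to $x$, and we treat them as distinct. A cycle is determined by its set of arcs, so two cycles that use different copies of a parallel arc are counted as different.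

Every digraph becomes acyclic after a suitable set of reversals: order the vertices and reverse all arcs that point backward. One may hope that this process can be started greedily, by a single reversal that already lowers the number of cycles. This is \'Ad\'am's conjecture.

\begin{quote}
\emph{Every digraph that contains a cycle has an arc whose reversal decreases the total number of cycles.}
\end{quote}

The assumption that a cycle exists is needed, since in an acyclic digraph there is nothing to decrease. \'Ad\'am stated the conjecture for directed multigraphs, and that version is false: Grinberg and Thomassen independently constructed counterexamples, and there is an infinite family of multigraph counterexamples. The version above, for digraphs without loops and multiple arcs, is posed in \cite{digraphs}. We show that it is false as well.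

Let $c\ge3$ and let $N\ge6$ be even. The digraph $D_{c,N}$ has as vertices the $cN$ pairs $(h,k)$ with $0\le h<N$, $k\in\mathbb Z/2c$ and $h\equiv k\pmod 2$. From $(h,k)$ there are three arcs, to
\[
(h+1,k+1),\qquad (h+1,k-1),\qquad (h+2,k),
\]
where a pair $(h,k)$ with $h\ge N$ is read as $(h-N,-k)$. Thus $D_{c,N}$ is a piece of a lattice on a cylinder whose top is glued to its bottom by a reflection. It is strongly connected, has no 2-cycles, and all its in- and out-degrees are 3 (Lemma~\ref{lem:basic}). Write $p(x,y)$ for the number of paths from $x$ to $y$.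

\begin{theorem}\label{thm:main}
For each $c\ge3$ there is $N_0(c)$ such that for all even $N\ge N_0(c)$, every arc $xy$ of $D_{c,N}$ satisfies $p(x,y)-1>p(y,x)$. Hence every arc reversal strictly increases the number of cycles of $D_{c,N}$.
\end{theorem}

For wide cylinders the failure is by a definite factor.

\begin{theorem}\label{thm:ratio}
For every $\varepsilon>0$ there are infinitely many strongly connected digraphs without 2-cycles, with all in- and out-degrees 3, in which reversing any single arc creates at least $2-\varepsilon$ times as many cycles as it destroys.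
\end{theorem}

The mechanism is a difference in length. All arcs of $D_{c,N}$ climb, so a path from $y$ back to $x$ must go around the digraph, and so must almost every path from $x$ to $y$. If both go around $w$ times and the arc $xy$ climbs $t$ levels, the path from $y$ to $x$ climbs $wN-t$ levels and the path from $x$ to $y$ climbs $wN+t$ levels. The second path has more steps at which to choose, but near $xy$ it has to avoid itself once more. Section~\ref{sec:one} computes the balance for $w=1$, where the gain is a factor 2 for $t=1$ and 4 for $t=2$. Paths with larger $w$ are far more numerous, however. The reflection restricts the paths from $y$ to $x$ to $w\le2$ (Section~\ref{sec:wind}), and Sections~\ref{sec:two}--\ref{sec:const} compute the balance for $w=2$.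

\section{The effect of one reversal}\label{sec:reversal}

\begin{lemma}\label{lem:change}
Reversing an arc $xy$ of a digraph $D$ destroys $p(y,x)$ cycles and creates $p(x,y)-1$ cycles. The number of cycles changes by
\begin{equation}\label{eq:change}
p(x,y)-1-p(y,x).
\end{equation}
\end{lemma}

\begin{proof}
The cycles through $xy$ correspond to the paths from $y$ to $x$. After the reversal, the cycles through the new arc correspond to the paths from $x$ to $y$ in $D-xy$. A path from $x$ to $y$ that uses $xy$ is the arc itself, so there are $p(x,y)-1$ of them. All other cycles are unaffected; this holds also when $yx\in D$, because parallel copies are distinguished.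
\end{proof}

If $D$ is a single cycle of length at least 3, then $p(x,y)=p(y,x)=1$ for each arc and every reversal changes the count by $-1$. The same formula settles the conjecture whenever there is a 2-cycle or a vertex with no choice. A strong component is \emph{nontrivial} if it has at least two vertices.

\begin{proposition}\label{prop:easy}
Let $D$ be a digraph containing a cycle. Some reversal strictly decreases the number of cycles if \textup{(a)} $D$ has a 2-cycle, or \textup{(b)} some nontrivial strong component $H$ has a vertex of in- or out-degree 1 in $H$.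
\end{proposition}

\begin{proof}
(a) Let $xy,yx\in D$, named so that $p(x,y)\le p(y,x)$. Then \eqref{eq:change} is at most $-1$.

(b) Let $xy$ be the only arc of $H$ leaving $x$, or the only arc of $H$ entering $y$. A vertex on a path from $x$ to $y$ is reachable from $H$ and reaches $H$, so the path stays in $H$. Its first arc, respectively its last arc, is then $xy$, and so the path is the arc $xy$. Thus $p(x,y)=1$. Since $H$ is strong, $p(y,x)\ge1$, and \eqref{eq:change} is at most $-1$.
\end{proof}

A counterexample therefore has no 2-cycles, has in- and out-degrees at least 2 inside its nontrivial strong components, and offers, for every arc $xy$, at least as many detours from $x$ to $y$ as return paths from $y$ to $x$.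

\section{The cover, the subdivision and folded paths}\label{sec:cover}

Fix $c\ge3$ and an even $N\ge6$. Paths in $D_{c,N}$ are easiest to count after unrolling the digraph.

\subsection*{The cover}
Let $\Gamma$ be the infinite digraph with vertices $(h,k)$, $h\in\mathbb Z$, $k\in\mathbb Z/2c$, $h\equiv k\pmod2$, with \emph{diagonal} arcs $(h,k)\to(h+1,k\pm1)$ and \emph{vertical} arcs $(h,k)\to(h+2,k)$. We call $h$ the \emph{height} and $k$ the \emph{position}. For an even $\kappa\in\mathbb Z/2c$ put
\[
\sigma(k)=\kappa-k,\qquad \gamma=\gamma_\kappa\colon (h,k)\mapsto(h+N,\sigma k).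
\]
Because $N$ and $\kappa$ are even, $\gamma$ respects the parity condition. It swaps the two kinds of diagonal arcs and preserves vertical arcs, so it is an automorphism of $\Gamma$. Also $\sigma^2$ is the identity and $\gamma^n(h,k)=(h+nN,\sigma^nk)$.

Let $D^\kappa=\Gamma/\langle\gamma_\kappa\rangle$: its vertices and arcs are the orbits of vertices and arcs of $\Gamma$. Each vertex orbit has exactly one member of height in $[0,N)$, so $D^0=D_{c,N}$. A vertex $\hat x$ in the orbit $x$ is a \emph{lift} of $x$. No nontrivial power of $\gamma$ fixes a vertex, so the three arcs leaving (entering) $\hat x$ correspond bijectively to the arcs leaving (entering) $x$. Consequently every walk in $D^\kappa$ starting at $x$ lifts to a unique walk in $\Gamma$ starting at $\hat x$.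

\begin{lemma}\label{lem:basic}
$D^\kappa$ is a strongly connected digraph without 2-cycles, all its in- and out-degrees are 3, and it contains a cycle.
\end{lemma}

\begin{proof}
The three out-neighbors of a vertex of $\Gamma$ are distinct and their heights differ by at most $1<N$, so they lie in distinct orbits; there are no multiple arcs. A closed walk lifts to a walk from some $\hat x$ to some $\gamma^n\hat x$, so it climbs a positive multiple of $N\ge6$, whereas one or two arcs climb at most 4; there are no loops and no 2-cycles. The degrees are 3 by the bijection above, and a finite digraph with positive out-degrees contains a cycle. For $n\ge c$, diagonal arcs lead from $(h,k)$ to $(h+n,k+n-2m)$ for $0\le m\le n$, and these are all vertices of height $h+n$. Every vertex of $D^\kappa$ has lifts of arbitrarily large height, so every vertex is reachable from every other.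
\end{proof}

We allow a general $\kappa$ in order to move any given arc to the origin. Put $z_1=1$ and $z_2=0$.

\begin{lemma}\label{lem:normal}
For every arc of $D_{c,N}$ there are an even $\kappa$, a number $t\in\{1,2\}$ and an isomorphism $D_{c,N}\to D^\kappa$ that takes the arc to the arc $xy$ with lifts $\hat x=(0,0)$ and $\hat y=(t,z_t)$.
\end{lemma}

\begin{proof}
An automorphism $\tau$ of $\Gamma$ with $\tau\gamma_\kappa\tau^{-1}=\gamma_{\kappa'}$ maps orbits to orbits and induces an isomorphism $D^\kappa\to D^{\kappa'}$. Let the tail of the arc lift to $(h_0,k_0)$ and let $\tau(h,k)=(h-h_0,k-k_0)$. Then $\tau\gamma_0\tau^{-1}(h,k)=\tau(h+h_0+N,-k-k_0)=(h+N,-2k_0-k)$, which is $\gamma_{-2k_0}$. Now the tail is $(0,0)$ and the head is $(1,1)$, $(2,0)$ or $(1,-1)$. In the last case apply $(h,k)\mapsto(h,-k)$, which conjugates $\gamma_\kappa$ to $\gamma_{-\kappa}$.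
\end{proof}

From now on $xy$ is this arc of $D=D^\kappa$; it is diagonal if $t=1$ and vertical if $t=2$. For fixed $c$ there are finitely many pairs $(t,\kappa)$. A path from $y$ to $x$ lifts to a path from $\hat y$ to $\gamma^w\hat x$ with $w\ge1$, and a path from $x$ to $y$ lifts to a path from $\hat x$ to $\gamma^w\hat y$ with $w\ge0$. The number $w$ is the \emph{winding} of the path.

\subsection*{The subdivision}
Vertical arcs skip a height, which prevents us from following a path height by height. We therefore subdivide each vertical arc $(h,k)\to(h+2,k)$ by a \emph{dummy} vertex $(h+1,k)$. In the resulting digraph $\Gamma^*$, \emph{level} $h$ consists of all positions $k\in\mathbb Z/2c$. Position $k$ of level $h$ is \emph{real} if $k\equiv h\pmod 2$ and dummy otherwise; put $\delta_h(k)=0$ and $\delta_h(k)=1$ in the two cases. All arcs go from a level $h$ to level $h+1$ (Figure~\ref{fig:levels}):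
\begin{itemize}
\item a real $k$ has the successors $k\pm1$ (real) and $k$ (dummy), and the predecessors $k\pm1$ (real) and $k$ (dummy);
\item a dummy $k$ has the single successor $k$ (real) and the single predecessor $k$ (real).
\end{itemize}
These rules depend only on the parity of $h$ and are invariant under $\sigma$ and under $k\mapsto-k$. The map $\gamma$ acts on $\Gamma^*$ by the same formula, and $D^*=\Gamma^*/\langle\gamma\rangle$ is $D$ with its vertical arcs subdivided. A path or cycle uses each arc at most once, so the paths between real vertices and the cycles of $D^*$ correspond bijectively to the paths and cycles of $D$.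

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15,>=stealth]
\begin{scope}[shorten >=3pt,shorten <=3pt]
\begin{scope}
\clip (-2.6,-0.2) rectangle (3.6,2.2);
\foreach \k in {-2,...,3} {\foreach \h in {0,1} {\draw[->,gray!60] (\k,\h)--(\k,\h+1);}}
\foreach \k/\h in {-2/0,0/0,2/0,4/0,-3/1,-1/1,1/1,3/1}
  {\draw[->,gray!60] (\k,\h)--(\k+1,\h+1); \draw[->,gray!60] (\k,\h)--(\k-1,\h+1);}
\end{scope}
\draw[->,ultra thick] (0,0)--(1,1);
\draw[->,thick,dashed] (0,0)--(-1,1); \draw[->,thick,dashed] (0,0)--(0,1);
\draw[->,thick,dashed] (1,0)--(1,1); \draw[->,thick,dashed] (2,0)--(1,1);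
\end{scope}
\foreach \k/\h in {-2/0,0/0,2/0,-1/1,1/1,3/1,-2/2,0/2,2/2} {\fill (\k,\h) circle (2.2pt);}
\foreach \k/\h in {-1/0,1/0,3/0,-2/1,0/1,2/1,-1/2,1/2,3/2} {\draw[fill=white] (\k,\h) circle (2.2pt);}
\foreach \k in {-2,...,3} {\node at (\k,-0.6) {$\k$};}
\foreach \h in {0,1,2} {\node at (-3.4,\h) {level $\h$};}
\node[left] at (-0.08,-0.1) {$\hat x$}; \node[right] at (1.1,1) {$\hat y$};
\end{tikzpicture}
\caption{Levels $0,1,2$ of the subdivided cover $\Gamma^*$ at positions $-2,\dots,3$. Real vertices are black, dummy vertices are white. The thick arc is the diagonal arc from $\hat x=(0,0)$ to $\hat y=(1,1)$. The dashed arcs are the two other arcs leaving $\hat x$ and the two other arcs entering $\hat y$; a path from $x$ to $y$ other than the arc $xy$ begins and ends with them.}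
\label{fig:levels}
\end{figure}

\subsection*{Folding}
A path in $\Gamma^*$ meets consecutive levels once each, so it is a sequence $(r_h)$ of positions. The vertices $(h,r_h)$ and $(h',r_{h'})$ have the same image in $D^*$ exactly when $h'=h+nN$ and $\sigma^nr_{h+nN}=r_h$ for some $n$. This gives the criterion used in all counts below:
\begin{equation}\label{eq:fold}
\begin{gathered}
(r_h)\text{ projects to a path of }D^*\text{ if and only if, for each }h,\\
\text{those of the positions }\sigma^nr_{h+nN}\ (n\in\mathbb Z)\text{ that are defined are distinct.}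
\end{gathered}
\end{equation}
In words: cut the lifted path into pieces, translate them down by powers of $\gamma$, and ask that the resulting \emph{strands} do not collide.

\section{A model computation: paths of winding one}\label{sec:one}

Paths of winding 1 consist of one long strand, and the comparison between the two directions can be made by hand. The proofs of the theorems do not use this section, apart from the following textbook fact, but they repeat its pattern.

A square matrix $T$ with nonnegative entries is \emph{irreducible} if the digraph of its positive entries is strongly connected, and \emph{primitive} if some power of $T$ has all entries positive. An irreducible matrix with a positive diagonal entry is primitive. The Perron--Frobenius theorem gives: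
\begin{equation}\label{eq:PF}
\begin{gathered}
\text{if $T$ is primitive and }Tr=\mu r,\ l^{\mathsf T}T=\mu l^{\mathsf T}\text{ with positive vectors }r,l,\\
\text{then }\mu^{-n}T^n\to r\,l^{\mathsf T}/\,l^{\mathsf T}r.
\end{gathered}
\end{equation}

Give real positions the weight 1 and dummy positions the weight $\lambda^{-1}$, and ask that the weights of the successors of a position add up to $\lambda$ times its own weight. For a dummy position this reads $1=\lambda\cdot\lambda^{-1}$ and always holds. For a real position it reads $2+\lambda^{-1}=\lambda$, so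
\[
\lambda=1+\sqrt2,\qquad \lambda^{-1}=\sqrt2-1 .
\]
The same relation holds for predecessors. Let $T_1$ be the matrix that counts two-step paths from an even level to the next even level. The weight vector is a right and a left eigenvector of $T_1$ for $\lambda^2$. The matrix is primitive: a real $u$ has the moves $u\to u+1\to u$ and $u\to u+1\to u+2$, and a dummy $u$ is left by $u\to u\to u+1$ and entered by $u+1\to u\to u$. By \eqref{eq:PF}, and for $t=1$ by summing over the first step, the number $V_t(u,v)$ of paths from $(t,u)$ to $(N,v)$ satisfies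
\[
V_t(u,v)=(K_1+o(1))\,\lambda^{N-t}\,\lambda^{-\delta_t(u)-\delta_0(v)}\qquad(N\to\infty,\ N\text{ even})
\]
with a constant $K_1=K_1(c)>0$.

A path from $\hat y$ to $\gamma\hat x=(N,\kappa)$ occupies the heights $t,\dots,N$, which are distinct modulo $N$, so \eqref{eq:fold} imposes no condition. Both ends are real. Hence there are $(K_1+o(1))\lambda^{N-t}$ paths from $y$ to $x$ of winding 1.

A path from $\hat x$ to $\gamma\hat y$ occupies the heights $0,\dots,N+t$. Put $b_h=r_h$ and $a_h=\sigma r_{N+h}$ for $0\le h\le t$. The initial piece $b$ starts at $b_0=0$, the final piece $a$ ends at $a_t=z_t$, condition \eqref{eq:fold} says $a_h\ne b_h$ for $0\le h\le t$, and the part from $(t,b_t)$ to $(N,\sigma a_0)$ is free. So the number of these paths is $(K_1+o(1))\lambda^{N-t}\sum\lambda^{-\delta_t(b_t)-\delta_0(a_0)}$, and the sum over the admissible pairs $(a,b)$ is the ratio between the two directions.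

For $t=1$ we have $b_1\in\{-1,0\}$ and $a_0\in\{2,1\}$ (Figure~\ref{fig:levels}), with one real and one dummy choice each. The ratio is $(1+\lambda^{-1})^2=2$.

For $t=2$ the pieces are $0\to b_1\to b_2$ and $a_0\to a_1\to0$. Position 0 of level 1 is dummy, so $b_1=0$ would force $b_2=0=a_2$ and $a_1=0$ would force $a_0=0=b_0$. With $a_1\neq b_1$ this leaves
\begin{equation}\label{eq:sides}
(b_1,a_1)=(1,-1)\quad\text{or}\quad(b_1,a_1)=(-1,1).
\end{equation}
In the first case $b_2\in\{2,1\}$ and $a_0\in\{-2,-1\}$, again with one real and one dummy choice each, and the second case is the mirror image. The ratio is $2(1+\lambda^{-1})^2=4$.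

The vertical arcs are what produces the gain. Without them there are no dummy positions, only $b_1=-1$, $a_0=2$ remains for a diagonal arc, and the ratio is 1.

This computation does not prove Theorem~\ref{thm:main}. Two strands have more freedom than one: we shall see that the paths of winding 2 number about $\rho^{2N}$ with $\rho^2>4.7>\lambda$, so paths of winding 1 are negligible. We need an upper bound for the winding of the paths from $y$ to $x$, and then the comparison at the highest winding.

\section{Return paths wind at most twice}\label{sec:wind}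

Drawn on a cylinder as in Figure~\ref{fig:levels}, $\Gamma^*$ has no crossing arcs, so disjoint strands keep their cyclic order. The next lemma states this in terms of \emph{integer lifts}, that is, integers representing positions in $\mathbb Z/2c$. When a strand at the lift $a$ makes a step, we take the new lift in $\{a-1,a,a+1\}$.

\begin{lemma}[no crossing]\label{lem:cross}
Let two strands be at lifts $a,b$ on the same level with $1\le b-a\le 2c-1$, and let both make one step, both forward or both backward, to lifts $a',b'$. Then $0\le b'-a'\le2c$. If the new positions are distinct, then $1\le b'-a'\le2c-1$.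
\end{lemma}

\begin{proof}
The difference changes by at most 2, which suffices if $2\le b-a\le2c-2$. If $b-a\in\{1,2c-1\}$, then $a$ and $b$ have different parities, so one of the two positions is dummy. It does not move, forward or backward, so the difference changes by at most 1.
\end{proof}

\begin{lemma}\label{lem:wind}
Every path from $y$ to $x$ has winding $w\le2$, and at most $3^N$ of them have winding 1.
\end{lemma}

\begin{proof}
A path of winding 1 lifts to a path in $\Gamma^*$ with $N-t$ steps and at most three choices at each step.

Now take a path of winding $w$. With the arc $xy$ it forms a cycle $Z$ of $D^*$, which lifts to a path from $\hat x$ to $\gamma^w\hat x$. The translates of this path under the powers of $\gamma^w$ form a bi-infinite path $P$ that meets every level once. Since $Z$ is a cycle of length $wN$ in $D^*$, two vertices of $P$ have the same image exactly when their heights are congruent modulo $wN$.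

Put $P_i=\gamma^iP$; then $P_{i+w}=P_i$. If $v\in P_i\cap P_j$, then $\gamma^{-i}v$ and $\gamma^{-j}v$ are vertices of $P$ with the same image, and their heights differ by $(i-j)N$; hence $i\equiv j\pmod w$. So $P_0,\dots,P_{w-1}$ are $w$ pairwise disjoint strands, and $\gamma$ permutes them cyclically.

Choose integer lifts of their positions on level 0 in $[0,2c)$ and extend them to all levels by steps in $\{-1,0,1\}$. Rename the strands $Q_0,\dots,Q_{w-1}$ in the increasing order of their lifts $K_0,\dots,K_{w-1}$ on level 0. Lemma~\ref{lem:cross}, applied to each pair forward and backward, shows by induction that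
\[
K_0(h)<K_1(h)<\dots<K_{w-1}(h)<K_0(h)+2c\qquad\text{for all }h.
\]
Thus on every level the first strand met after $Q_m$, going around $\mathbb Z/2c$ in the positive direction, is $Q_{m+1}$, with indices modulo $w$. The map $\gamma$ carries level $h$ to level $h+N$ by $k\mapsto\kappa-k$, which reverses the direction. Hence $\gamma Q_{m+1}$ is the strand immediately before $\gamma Q_m$. If $\gamma Q_0=Q_b$, then $\gamma Q_m=Q_{b-m}$ for all $m$, and so $\gamma^2Q_m=Q_m$. In particular $P_2=P_0$, which means $w\mid2$.
\end{proof}

\begin{remark}
The reflection is essential here. If $\gamma$ is replaced by the translation $(h,k)\mapsto(h+N,k)$ with $N\equiv2\pmod{2c}$, then $(h,h)$ and $(h+nN,h+nN)$ are identified only when $c\mid n$, so the diagonal path $r_h=h$ projects to a cycle that winds $c$ times.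
\end{remark}

\section{Two non-colliding strands}\label{sec:two}

A \emph{state} on level $h$ is an ordered pair $(u,v)$ of distinct positions. A step $(u,v)\to(u',v')$ from level $h$ to level $h+1$ is \emph{allowed} if $u\to u'$ and $v\to v'$ are arcs and $u'\ne v'$. To apply \eqref{eq:PF} we need a positive eigenvector for allowed steps. A product of two one-strand eigenvectors is an eigenvector for two strands that move independently. If it vanishes whenever the strands collide, the forbidden steps contribute nothing, and it is an eigenvector for allowed steps too. By Lemma~\ref{lem:cross} the difference of the lifts stays in $[0,2c]$, and collisions occur at the two ends. The function $\sin\bigl(\pi(v-u)/2c\bigr)$ vanishes there, is positive in between, and is the imaginary part of the product of $e^{i\pi v/2c}$ and $e^{-i\pi u/2c}$. So we look for one-strand eigenvectors of this oscillating form.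

Let
\[
\theta=\frac{\pi}{2c},\qquad C=\cos\theta,\qquad s=\sin\theta,\qquad \Delta=\sqrt{1+C^2},\qquad\rho=C+\Delta .
\]
From $(\Delta+C)(\Delta-C)=1$ we get $\rho^{-1}=\Delta-C$, and therefore
\begin{equation}\label{eq:rho}
\rho=2C+\rho^{-1},\qquad \rho^2-2C\rho=1,\qquad \rho+\rho^{-1}=2\Delta .
\end{equation}
Since $\rho$ increases with $C$ and $\sqrt3/2\le C<1$ for $c\ge3$,
\begin{equation}\label{eq:rhobounds}
4.7<\tfrac{5+\sqrt{21}}2=\Bigl(\tfrac{\sqrt3+\sqrt7}2\Bigr)^2\le\rho^2<(1+\sqrt2)^2=3+2\sqrt2 .
\end{equation}

\begin{lemma}\label{lem:single}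
Let $k$ be an integer lift of a position on level $h$. Summing over the successors $k'$ of $k$ (with $h'=h+1$), or over its predecessors $k'$ (with $h'=h-1$), with lifts $k'\in\{k-1,k,k+1\}$, we have
\begin{equation}\label{eq:single}
\sum_{k'}\rho^{-\delta_{h'}(k')}e^{i\theta k'}=\rho\cdot\rho^{-\delta_h(k)}e^{i\theta k}.
\end{equation}
The same holds with $e^{-i\theta k}$, and with $\sin\theta(k-b)$ for any real $b$, in place of $e^{i\theta k}$.
\end{lemma}

\begin{proof}
For real $k$ the left side is $e^{i\theta k}(e^{i\theta}+e^{-i\theta}+\rho^{-1})=e^{i\theta k}(2C+\rho^{-1})=\rho e^{i\theta k}$. For dummy $k$ it is $e^{i\theta k}=\rho\cdot\rho^{-1}e^{i\theta k}$. Conjugation gives the second version, and $\sin\theta(k-b)$ is a linear combination of $e^{i\theta k}$ and $e^{-i\theta k}$.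
\end{proof}

For positions $u,v\in\mathbb Z/2c$ put
\[
\Theta_h(u,v)=\rho^{-\delta_h(u)-\delta_h(v)}\,|\sin\theta(u-v)| .
\]
This is well defined because $2c\theta=\pi$. It is symmetric in $u,v$, positive for $u\ne v$ and zero for $u=v$, it depends only on the parity of $h$, and it is invariant under $\sigma$ and under $k\mapsto-k$.

\begin{lemma}\label{lem:eigen}
For every state $(u,v)$ on level $h$,
\[
\sum\Theta_{h+1}(u',v')=\rho^2\,\Theta_h(u,v)=\sum\Theta_{h-1}(u',v'),
\]
where the first sum is over the allowed steps $(u,v)\to(u',v')$ and the second over the allowed steps $(u',v')\to(u,v)$.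
\end{lemma}

\begin{proof}
Take lifts with $1\le v-u\le2c-1$. By Lemma~\ref{lem:cross} all new lifts satisfy $0\le v'-u'\le2c$, so $|\sin\theta(v'-u')|=\sin\theta(v'-u')$, and this is 0 for colliding pairs. We may therefore sum over all pairs of successors, or of predecessors, independently. With $h'=h\pm1$ the sum is
\[
\operatorname{Im}\Bigl[\sum_{v'}\rho^{-\delta_{h'}(v')}e^{i\theta v'}\cdot\sum_{u'}\rho^{-\delta_{h'}(u')}e^{-i\theta u'}\Bigr]=\rho^2\rho^{-\delta_h(u)-\delta_h(v)}\sin\theta(v-u)
\]
by Lemma~\ref{lem:single}.
\end{proof}

For $t\in\{1,2\}$ let $W_t\bigl((u,v),(u',v')\bigr)$ be the number of sequences of allowed steps from the state $(u,v)$ on level $t$ to the state $(u',v')$ on level $N$.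

\begin{lemma}\label{lem:asym}
There is $K=K(c)>0$ such that, as $N\to\infty$ through even integers,
\[
W_t\bigl((u,v),(u',v')\bigr)=(K+o(1))\,\rho^{2(N-t)}\,\Theta_t(u,v)\,\Theta_0(u',v'),
\]
uniformly in $t$ and in the two states.
\end{lemma}

\begin{proof}
Let $T$ be the matrix, indexed by states, that counts two consecutive allowed steps from an even level to the next even level. Applying Lemma~\ref{lem:eigen} twice, forward and backward, shows that $\Theta_0$ is a positive right and left eigenvector of $T$ for the eigenvalue $\rho^4$. We show that $T$ is primitive.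

Call a state \emph{real} if both its positions are real. Every state has an allowed step to a real state. If both positions are dummy, the step is forced and leads to the same two positions, now real. If both are real, move both by $+1$. If $k$ is dummy and $l$ is real, then $k\to k$, and $l$ moves to one of $l+1$, $l-1$ that differs from $k$. Applying this twice, $T$ leads from any state to a real state. Predecessors obey the same rules as successors, so the same argument run backward shows that $T$ leads to any state from some real state.

It remains to connect the real states of an even level. Let $(u,v)$ be one, with $v-u=2m$ and $1\le m\le c-1$. In two allowed steps we can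
\begin{itemize}
\item stay, via $(u+1,v+1)$;
\item reach $(u+2,v+2)$, via $(u+1,v+1)$;
\item reach $(u+2,v)$, via $(u+1,v-1)$, if $m\ne1$;
\item reach $(u,v+2)$, via $(u-1,v+1)$, if $m\ne c-1$.
\end{itemize}
The last two moves change $m$ by $-1$ and $+1$ within $\{1,\dots,c-1\}$, and the second move rotates the pair through all $c$ real values of $u$. So all real states communicate, $T$ is irreducible, and the first move gives a positive diagonal entry.

By \eqref{eq:PF}, $\rho^{-4n}T^n\to K\,\Theta_0\Theta_0^{\mathsf T}$ with $K=1/\Theta_0^{\mathsf T}\Theta_0$. Since $W_2=T^{(N-2)/2}$ and $\Theta_2=\Theta_0$, this is the case $t=2$. For $t=1$, sum over the first step and use $\sum\rho^{2(N-2)}\Theta_2=\rho^{2(N-1)}\Theta_1$ from Lemma~\ref{lem:eigen}. The convergence is uniform because there are finitely many states.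
\end{proof}

\section{Paths of winding two}\label{sec:pairs}

A path of winding 2 folds into two long strands on the levels $t,\dots,N$ and a few short pieces on the levels $0,\dots,t$. Lemma~\ref{lem:asym} counts the long strands, and what remains is a finite sum over the short pieces. A \emph{piece} is a path $(j_0,\dots,j_t)$ of $\Gamma^*$ from level 0 to level $t$. Define
\[
A_t=\sum_{a,b,j}\Theta_0(j_0,a_0)\,\Theta_t(b_t,j_t),\qquad B_t=\sum_{j}\Theta_0(j_0,0)\,\Theta_t(z_t,j_t),
\]
where the first sum is over all triples of pieces with $b_0=0$, $a_t=z_t$ and $a_h,b_h,j_h$ distinct for each $0\le h\le t$, and the second is over all pieces with $j_0\ne0$ and $j_t\ne z_t$. These numbers depend on $c$ and $t$ only.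

\begin{lemma}\label{lem:pairs}
As $N\to\infty$ through even integers, the numbers of paths of winding 2 from $x$ to $y$ and from $y$ to $x$ are
\[
(K+o(1))\,\rho^{2(N-t)}A_t\qquad\text{and}\qquad(K+o(1))\,\rho^{2(N-t)}B_t,
\]
uniformly in $t$ and $\kappa$.
\end{lemma}

\begin{proof}
Note that $\gamma^2(h,k)=(h+2N,k)$. A path of winding 2 from $x$ to $y$ lifts to $(r_h)_{0\le h\le2N+t}$ with $r_0=0$ and $r_{2N+t}=z_t$. Cut it at the heights $t$, $N$, $N+t$, $2N$ and fold:
\[
\begin{aligned}
&b_h=r_h,\quad j_h=\sigma r_{N+h},\quad a_h=r_{2N+h}&&(0\le h\le t),\\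
&u_h=r_h,\quad v_h=\sigma r_{N+h}&&(t\le h\le N).
\end{aligned}
\]
Then $a,b,j$ are pieces with $b_0=0$ and $a_t=z_t$, and the parts fit together by
\[
(u_t,v_t)=(b_t,j_t),\qquad(u_N,v_N)=(\sigma j_0,\sigma a_0).
\]
A residue $h\in\{0,\dots,t\}$ modulo $N$ contains the three heights $h$, $N+h$, $2N+h$, and \eqref{eq:fold} asks that $b_h,j_h,a_h$ be distinct. A residue $h\in\{t+1,\dots,N-1\}$ contains the two heights $h$, $N+h$, and \eqref{eq:fold} asks that $u_h\ne v_h$. Conversely, such pieces together with a sequence of allowed steps from $(b_t,j_t)$ to $(\sigma j_0,\sigma a_0)$ concatenate to a unique path $(r_h)$. The number of paths is therefore $\sum_{a,b,j}W_t\bigl((b_t,j_t),(\sigma j_0,\sigma a_0)\bigr)$. Lemma~\ref{lem:asym} and $\Theta_0(\sigma j_0,\sigma a_0)=\Theta_0(j_0,a_0)$ give the first formula.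

A path of winding 2 from $y$ to $x$ lifts to $(r_h)_{t\le h\le2N}$ with $r_t=z_t$ and $r_{2N}=0$. Define $j,u,v$ as before; now $(u_t,v_t)=(z_t,j_t)$ and $(u_N,v_N)=(\sigma j_0,\sigma0)$. The residue 0 contains the heights $N,2N$ and gives the condition $j_0\ne0$. The residue $t$ contains $t,N+t$ and gives $j_t\ne z_t$. For $t=2$ the residue 1 contains only $N+1$ and gives no condition. The other residues give $u_h\ne v_h$. The number of paths is $\sum_jW_t\bigl((z_t,j_t),(\sigma j_0,\sigma0)\bigr)$, which yields the second formula.
\end{proof}

We shall see that $B_t>0$. For $p(x,y)$ we only need a lower bound and keep the paths of winding 2. For $p(y,x)$, Lemma~\ref{lem:wind} leaves the windings 1 and 2, and $3^N=o(\rho^{2N})$ by \eqref{eq:rhobounds}. Hence, uniformly in $t$ and $\kappa$,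
\begin{equation}\label{eq:liminf}
\frac{p(x,y)}{p(y,x)}\ge\frac{A_t}{B_t}-o(1),\qquad p(y,x)=(K+o(1))\rho^{2(N-t)}B_t\to\infty .
\end{equation}

\section{The four constants}\label{sec:const}

If the middle piece $j$ ranged over the whole circle and the sines carried no absolute values, each sum would follow from Lemma~\ref{lem:single} and orthogonality. We compute this unrestricted sum first, and then choose lifts for which all sines in the admissible terms are nonnegative and subtract the few inadmissible terms.

For integers $a,b$, with $j$ running over the $c$ even or over the $c$ odd integers of an interval of length $2c$,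
\begin{equation}\label{eq:orth}
\sum_j\sin\theta(j-a)\sin\theta(j-b)=\frac c2\cos\theta(a-b).
\end{equation}
Indeed, the summand is $\frac12\cos\theta(a-b)-\frac12\cos\theta(2j-a-b)$, and when $j$ advances by 2 the angle $2\theta j$ advances by $2\pi/c$, so the second terms add up to 0. Let
\[
S(a,b)=\sum_{j_0}\ \sum_{j_0\to j_1}\rho^{-\delta_0(j_0)-\delta_1(j_1)}\sin\theta(j_0-a)\,\sin\theta(j_1-b),
\]
with $0\le j_0\le2c-1$ and lifts $j_1\in\{j_0-1,j_0,j_0+1\}$ of the successors. By Lemma~\ref{lem:single} the inner sum is $\rho\cdot\rho^{-2\delta_0(j_0)}\sin\theta(j_0-a)\sin\theta(j_0-b)$. Even $j_0$ are real and odd $j_0$ are dummy, so \eqref{eq:orth} and \eqref{eq:rho} give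
\begin{equation}\label{eq:S}
S(a,b)=\rho\,(1+\rho^{-2})\,\frac c2\cos\theta(a-b)=c\Delta\cos\theta(a-b).
\end{equation}
We use repeatedly that $j_0=1$ and $j_0=2c-1$ are dummy on level 0, so that
\begin{equation}\label{eq:range}
1\le j_0\le2c-1\quad\text{implies}\quad1\le j_1\le2c-1 .
\end{equation}

\begin{proposition}\label{prop:values}
$B_1=cC\Delta$, $B_2=c\rho\Delta$, and
\begin{align}
A_1&=c\Delta\bigl[\cos3\theta+2\rho^{-1}\cos2\theta+\rho^{-2}C\bigr]+4s^2C\Delta+\rho^{-2}s^2,\label{eq:A1}\\
A_2&=2\rho^2\sum_{j=2}^{2c-2}\rho^{-2\delta_1(j)}\bigl(2\sin^2\theta j-\rho^2s^2\bigr)=2\rho^2\bigl[c(1+\rho^{-2})(1-\rho^2s^2)+s^2(2\rho^2-3)\bigr].\label{eq:A2}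
\end{align}
Consequently
\begin{equation}\label{eq:ratio2}
\frac{A_2}{B_2}=4(1-\rho^2s^2)+\frac{2\rho s^2(2\rho^2-3)}{c\Delta}.
\end{equation}
\end{proposition}

\begin{proof}
\emph{The constant $B_1$.} The positions $0$ on level 0 and $z_1=1$ on level 1 are real, so $B_1$ is the sum of $\rho^{-\delta_0(j_0)-\delta_1(j_1)}|\sin\theta j_0|\,|\sin\theta(j_1-1)|$ over $j_0\ne0$, $j_1\ne1$. For $1\le j_0\le2c-1$ both sines are nonnegative by \eqref{eq:range}, and the terms of $S(0,1)$ with $j_0=0$ or $j_1=1$ vanish. So $B_1=S(0,1)=cC\Delta$.

\emph{The constant $B_2$.} Take $1\le j_0\le2c-1$. By \eqref{eq:range} the lifts satisfy $0\le j_2\le2c$, so $\Theta_2(0,j_2)=\rho^{-\delta_2(j_2)}\sin\theta j_2$, which vanishes for the excluded position $0$. Lemma~\ref{lem:single} gives $\sum_{j_1\to j_2}\Theta_2(0,j_2)=\rho\cdot\rho^{-\delta_1(j_1)}\sin\theta j_1$. Hence $B_2=\rho S(0,0)=c\rho\Delta$, the terms with $j_0=0$ being zero.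

\emph{The constant $A_1$.} As in Figure~\ref{fig:levels}, $a_0$ is $2$ (real) or $1$ (dummy), and $b_1$ is $-1$ (real) or $0$ (dummy). So
\begin{equation}\label{eq:alpha}
A_1=\alpha(2,-1)+\rho^{-1}\bigl(\alpha(2,0)+\alpha(1,-1)\bigr)+\rho^{-2}\alpha(1,0),
\end{equation}
where $\alpha(a,b)$ is the sum of $\rho^{-\delta_0(j_0)-\delta_1(j_1)}|\sin\theta(j_0-a)|\,|\sin\theta(j_1-b)|$ over the \emph{valid} arcs $j_0\to j_1$, those with $j_0\notin\{0,a\}$ and $j_1\notin\{1,b\}$ as positions. Take $0\le j_0\le2c-1$. A valid arc has $j_0\ge a+1$: for $a=1$ this is the condition $j_0\notin\{0,1\}$, and for $a=2$ the value $j_0=1$ is excluded because it forces $j_1=1$. Then $2\le j_1\le2c-1$ by \eqref{eq:range} and $j_1\ne1$. So $1\le j_0-a\le2c-1$ and $2\le j_1-b\le2c$, and both sines are nonnegative. Therefore $\alpha(a,b)$ is $S(a,b)$ minus the terms of the invalid arcs. Terms with $j_0=a$ or $j_1\equiv b$ vanish, and $j_1=1$ arises only from $j_0\in\{0,1,2\}$. What remains is: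
\begin{itemize}
\item all arcs with $j_0=0$, of total $E_0=-\sin(a\theta)\cdot\rho\sin(-b\theta)$ by Lemma~\ref{lem:single};
\item for $a=2$ the arc $1\to1$, with term $E_1=-\rho^{-1}s\sin\theta(1-b)$;
\item for $a=1$ the arc $2\to1$, with term $E_1=s\sin\theta(1-b)$.
\end{itemize}
With $\sin2\theta=2sC$, \eqref{eq:S} and \eqref{eq:rho} we obtain $\alpha(a,b)=S(a,b)-E_0-E_1$ as follows:
\[
\begin{array}{c|c|c|l}
(a,b)&E_0&E_1&\alpha(a,b)\\\hline
(2,-1)&-2\rho s^2C&-2\rho^{-1}s^2C&c\Delta\cos3\theta+4s^2C\Delta\\
(2,0)&0&-\rho^{-1}s^2&c\Delta\cos2\theta+\rho^{-1}s^2\\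
(1,-1)&-\rho s^2&2s^2C&c\Delta\cos2\theta+\rho^{-1}s^2\\
(1,0)&0&s^2&c\Delta C-s^2
\end{array}
\]
Substituting into \eqref{eq:alpha} gives \eqref{eq:A1}, since $2\rho^{-2}s^2-\rho^{-2}s^2=\rho^{-2}s^2$.

\emph{The constant $A_2$.} The pieces are $0\to b_1\to b_2$, $j_0\to j_1\to j_2$ and $a_0\to a_1\to0$. If $b_1=0$ then $b_2=0$, and if $a_1=0$ then $a_0=0$, so the alternatives are those of \eqref{eq:sides}. The reflection $k\mapsto-k$ exchanges them and preserves all conditions and weights, so $A_2$ is twice the contribution of $(b_1,a_1)=(1,-1)$. In that case $j_1\ne\pm1$, and $j_1\ne0$ because $j_1=0$ would force $j_0=0$. So $2\le j_1\le2c-2$ and $1\le j_0,j_2\le2c-1$; the conditions $j_0\ne0$ and $j_2\ne0$ hold automatically.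

Fix $j_1=j$ and write $\delta=\delta_1(j)$. The choice of $(j_0,a_0)$ and the choice of $(b_2,j_2)$ are independent. The first is an allowed step into the state $(j,-1)$ of level 1 with $a_0\ne0$. By Lemma~\ref{lem:eigen}, with the terms $a_0=0$ removed by Lemma~\ref{lem:single},
\[
\sum\Theta_0(j_0,a_0)=\rho^2\Theta_1(j,-1)-\sum_{j_0\to j}\rho^{-\delta_0(j_0)}\sin\theta j_0=\rho^{1-\delta}\bigl[\rho\sin\theta(j+1)-\sin\theta j\bigr].
\]
The second is an allowed step out of the state $(1,j)$ with $b_2\ne0$, and
\[
\sum\Theta_2(b_2,j_2)=\rho^2\Theta_1(1,j)-\sum_{j\to j_2}\rho^{-\delta_2(j_2)}\sin\theta j_2=\rho^{1-\delta}\bigl[\rho\sin\theta(j-1)-\sin\theta j\bigr].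
\]
Put $\varphi=\theta j$. From $\sin(\varphi+\theta)\sin(\varphi-\theta)=\sin^2\varphi-s^2$ and $\sin(\varphi+\theta)+\sin(\varphi-\theta)=2C\sin\varphi$, the product of the two brackets is
\[
\rho^2(\sin^2\varphi-s^2)-2C\rho\sin^2\varphi+\sin^2\varphi=2\sin^2\varphi-\rho^2s^2,
\]
because $\rho^2-2C\rho=1$. This is the first form of \eqref{eq:A2}. For the second form, extend the sum to the full period $-1\le j\le2c-2$. On level 1 odd $j$ are real and even $j$ are dummy, and by \eqref{eq:orth} the sum of $2\sin^2\theta j$ over each parity class is $c$; the full sum is $c(1+\rho^{-2})(1-\rho^2s^2)$. The added terms are $2s^2-\rho^2s^2$ for each of $j=\pm1$ and $\rho^{-2}(-\rho^2s^2)=-s^2$ for $j=0$, in total $-s^2(2\rho^2-3)$; subtracting them gives \eqref{eq:A2}. Finally $1+\rho^{-2}=2\Delta\rho^{-1}$, and division by $B_2=c\rho\Delta$ gives \eqref{eq:ratio2}.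
\end{proof}

As $c\to\infty$ we have $\theta\to0$, $s\to0$, $C\to1$ and $\rho\to\lambda=1+\sqrt2$, so \eqref{eq:A1} and \eqref{eq:ratio2} give
\begin{equation}\label{eq:limits}
\frac{A_1}{B_1}\to1+2\lambda^{-1}+\lambda^{-2}=(1+\lambda^{-1})^2=2,\qquad\frac{A_2}{B_2}\to4 .
\end{equation}
These are the ratios of Section~\ref{sec:one}: on a wide cylinder the middle piece $j$ is typically far from the arc $xy$ and does not interfere. On narrow cylinders it does, and the small cases need care.

\begin{lemma}\label{lem:ineq}
$A_1>B_1$ and $A_2>B_2$ for all $c\ge3$.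
\end{lemma}

\begin{proof}
\emph{$c=3$.} Here $\theta=\pi/6$, $C=\frac{\sqrt3}2$, $\Delta=\frac{\sqrt7}2$, $s^2=\frac14$, $\cos3\theta=0$, $\cos2\theta=\frac12$, and
\[
\rho^{\pm2}=\tfrac{5\pm\sqrt{21}}2,\qquad C\Delta=\tfrac{\sqrt{21}}4,\qquad \Delta\rho^{-1}=\tfrac{\sqrt7}2\cdot\tfrac{\sqrt7-\sqrt3}2=\tfrac{7-\sqrt{21}}4 .
\]
From \eqref{eq:A1},
\[
\begin{aligned}
A_1-B_1&=3\Delta\rho^{-1}+3C\Delta\rho^{-2}-2C\Delta+\tfrac14\rho^{-2}\\
&=\tfrac{21-3\sqrt{21}}4+\tfrac{15\sqrt{21}-63}8-\tfrac{\sqrt{21}}2+\tfrac{5-\sqrt{21}}8=\tfrac{\sqrt{21}-4}2>0 .
\end{aligned}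
\]
The sum in \eqref{eq:A2} has the terms $j=2,3,4$. The dummy terms $j=2,4$ are each $\frac32\rho^{-2}-\frac14=\frac{14-3\sqrt{21}}4$, and the real term $j=3$ is $2-\frac14\rho^2=\frac{11-\sqrt{21}}8$. So
\[
\frac{A_2}{\rho^2}=2\Bigl[\tfrac{14-3\sqrt{21}}2+\tfrac{11-\sqrt{21}}8\Bigr]=\tfrac{67-13\sqrt{21}}4,\qquad\frac{B_2}{\rho^2}=3\Delta\rho^{-1}=\tfrac{21-3\sqrt{21}}4 .
\]
The difference is $\frac{23-5\sqrt{21}}2$, which is positive because $23^2=529>525=25\cdot21$.

\emph{$c\ge4$, $t=1$.} Drop the last two terms of \eqref{eq:A1}, which are positive, and use $\cos3\theta=C(4C^2-3)$ and $\cos2\theta=2C^2-1$: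
\[
\frac{A_1}{B_1}\ge(4C^2-3)+2\rho^{-1}\Bigl(2C-\frac1C\Bigr)+\rho^{-2}.
\]
Now $C\ge\cos\frac\pi8$ and $\cos^2\frac\pi8=\frac{2+\sqrt2}4$, so $4C^2-3\ge\sqrt2-1>0.41$. The function $2C-1/C$ increases with $C$, so it is at least $\cos\frac\pi4/\cos\frac\pi8>0.76$. By \eqref{eq:rhobounds}, $\rho^{-1}>\sqrt2-1>0.41$ and $\rho^{-2}>3-2\sqrt2>0.17$. Altogether $A_1/B_1>0.41+2(0.41)(0.76)+0.17>1$.

\emph{$c\ge5$, $t=2$.} Here $s^2\le\sin^218^\circ<0.0956$ and $\rho^2<5.83$, so $4(1-\rho^2s^2)>1.7$. The second term of \eqref{eq:ratio2} is positive because $2\rho^2>3$.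

\emph{$c=4$, $t=2$.} Here $s^2=\frac{2-\sqrt2}4\in(0.146,0.1465)$ and $C^2<0.8536$. Hence $C<0.924$, $\Delta<1.362$ and $\rho^2<2.286^2<5.23$, which gives $4(1-\rho^2s^2)>0.93$. Since $\rho>\Delta$ and $2\rho^2-3>6.4$ by \eqref{eq:rhobounds}, the second term of \eqref{eq:ratio2} exceeds $2(0.146)(6.4)/4>0.46$. The total exceeds 1.
\end{proof}

\begin{remark}
The bound $c\ge3$ cannot be lowered in Lemma~\ref{lem:ineq}. For $c=2$ we have $C\Delta=\frac{\sqrt3}2$, $\rho^{-2}=2-\sqrt3$, $s^2=\frac12$, $\cos3\theta=-C$ and $\cos 2\theta=0$, so the right side of \eqref{eq:A1} is $(\sqrt3+\frac12)\rho^{-2}=\frac{3\sqrt3-4}2$, which is less than $cC\Delta=\sqrt3$.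
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $c\ge3$. By Lemma~\ref{lem:normal} it suffices to treat the arc $xy$ of $D^\kappa$ for the finitely many pairs $(t,\kappa)$. By Lemma~\ref{lem:ineq} there is $\eta=\eta(c)>0$ with $A_t/B_t>1+\eta$ for $t=1,2$. By \eqref{eq:liminf}, for all sufficiently large even $N$ and all $(t,\kappa)$ we have $p(x,y)\ge(1+\eta)\,p(y,x)$ and $\eta\,p(y,x)>1$, hence $p(x,y)-1>p(y,x)$. By Lemma~\ref{lem:change} every reversal strictly increases the number of cycles.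
\end{proof}

Since $D_{c,N}$ is a digraph that contains a cycle (Lemma~\ref{lem:basic}), it is a counterexample to the conjecture for all even $N\ge N_0(c)$.

\begin{proof}[Proof of Theorem~\ref{thm:ratio}]
By \eqref{eq:limits} there is $c\ge 3$ with $A_t/B_t>2-\varepsilon/2$ for $t=1,2$. Reversing $xy$ destroys $p(y,x)$ cycles and creates $p(x,y)-1$. By \eqref{eq:liminf},
\[
\frac{p(x,y)-1}{p(y,x)}\ge\frac{A_t}{B_t}-o(1)\ge2-\varepsilon
\]
for all arcs of $D_{c,N}$ once the even number $N$ is large. These digraphs have the required properties by Lemma~\ref{lem:basic}, and they are pairwise non-isomorphic because $D_{c,N}$ has $cN$ vertices.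
\end{proof}

\begin{thebibliography}{9}
\bibitem{digraphs}
\emph{Digraphs: Theory, Algorithms and Applications},
\texttt{http://www.cs.rhul.ac.uk/books/dbook/mainNP.pdf}.
\end{thebibliography}
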